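\title{Bisector chains can be twice as long as the dimension}

\begin{abstract}
A bisector in a metric space is the set of points equidistant from two given distinct points. Taking a bisector of a bisector, and so on, produces a chain, and $b(X)$ is the least value, over all compatible metrics on $X$, of the supremum of the lengths of such chains. It has been conjectured that $b(X)$ equals the covering dimension for every separable metrizable space $X$. We disprove this: $b(K_5)=2$ for the complete graph $K_5$, and $b=2n$ for the $n$-skeleton of the $(2n+2)$-simplex. We also prove that $\frac12\dim X\le b(X)\le 2\dim X$ for all separable metrizable $X$, so that $2n$ is the largest value of $b$ in dimension $n$. The counterexamples come from a computation of Stiefel--Whitney classes on the space of pairs of distinct points, and the upper bound from a count of equations for generic maps to a Euclidean space of high dimension.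
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,d)$ be a metric space and $Y\subseteq X$. A set $Z\subseteq Y$ is a \emph{bisector in $Y$} if there are distinct points $y_1,y_2\in Y$ with
\[
Z=\{z\in Y: d(z,y_1)=d(z,y_2)\}.
\]
A \emph{chain of consecutive bisectors of length $k$} is a sequence $X=X_0\supset X_1\supset\dots\supset X_k$ of nonempty sets in which $X_i$ is a bisector in $X_{i-1}$ for $1\le i\le k$; the two points that define $X_i$ must themselves lie in $X_{i-1}$. Let $b(X,d)\in\{0,1,2,\dots,\infty\}$ be the supremum of the lengths of such chains. This number depends on the metric: for three points it is $1$ if the three distances are equal and $0$ if they are all different. For a metrizable space $X$ one therefore sets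
\[
b(X)=\min_d b(X,d),
\]
the minimum over all metrics $d$ compatible with the topology of $X$. This is a topological invariant. All spaces are nonempty unless we say otherwise.

We compare $b$ with the covering dimension: $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which each point lies in at most $n+1$ members, and $\dim X=\infty$ if there is no such $n$.

\begin{example}\label{ex:first}
(a) In $\mathbb R^n$ with the Euclidean metric, a bisector in an affine subspace of positive dimension is an affine hyperplane of that subspace. A chain loses one dimension at each step and stops at a point, so $b(\mathbb R^n,d)=n$ for this metric.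

(b) The bisector $Z$ of $y_1,y_2$ in $Y$ separates $y_1$ from $y_2$: the set $Y\setminus Z$ is the disjoint union of the open sets $\{d(\cdot,y_1)<d(\cdot,y_2)\}\ni y_1$ and $\{d(\cdot,y_1)>d(\cdot,y_2)\}\ni y_2$. Hence all bisectors in a connected space are nonempty, and $b(X)\ge1$ if $X$ is connected and has more than one point.

(c) On the round circle a bisector is a pair of antipodal points, and the bisector in such a pair is empty. With (b) this gives $b(S^1)=1$.
\end{example}

Dimension can be defined inductively through sets that separate (see Section~\ref{sec:half}), and bisectors separate. This suggests the following picture. For a well chosen metric on an $n$-dimensional space each bisector should lower the dimension by one; after $n$ steps one reaches a $0$-dimensional set, and there the chain should stop, as it does in $\mathbb R^n$ and $S^1$. The known results agree with the picture.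
\begin{itemize}
\item[(K1)] If $X$ is compact metrizable, then $\dim X\le b(X)\le 2\dim X+1$; moreover $b(X)=0$ if and only if $\dim X=0$, and $b(X)=n$ implies $\dim X=n$ for $n=1$ and $n=\infty$.
\item[(K2)] If $X$ is separable metrizable and $\dim X\le n$, then $b(X)\le 2n+1$.
\item[(K3)] $b(\mathbb R^n)=b(I^n)=n$ for $n\ge1$, where $I^n$ is the cube.
\end{itemize}
The conjecture posed in \cite{bisector} is that $b(X)=\dim X$ for every separable metrizable space $X$. We show that it is false in every positive finite dimension, already for compact polyhedra.

For $n\ge1$ let $K_n$ be the $n$-skeleton of the $(2n+2)$-simplex, that is, the union of all faces of dimension at most $n$ of a simplex with $2n+3$ vertices. It is a compact polyhedron with $\dim K_n=n$. For $n=1$ it is the complete graph on five vertices, which we also call by its usual name $K_5$; in this paper the symbol $K_5$ always means this graph.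

\begin{theorem}\label{thm:A}
Let $n\ge1$. For every compatible metric $d$ on $K_n$ we have $b(K_n,d)\ge 2n$. Hence $b(K_n)\ge 2n>n=\dim K_n$.
\end{theorem}

\begin{theorem}\label{thm:B}
If $X$ is separable metrizable and $\dim X\le n<\infty$, then $b(X)\le 2n$.
\end{theorem}

\begin{theorem}\label{thm:C}
If $X$ is separable metrizable, then $\dim X\le 2\,b(X)$.
\end{theorem}

\begin{corollary}\label{cor:range}
\begin{itemize}
\item[(1)] For every $n\ge0$, the maximum of $b(X)$ over separable metrizable spaces $X$ with $\dim X=n$ is $2n$, and it is attained by a compact space. For $n\ge1$, $b(X)=2n$ for every $n$-dimensional separable metrizable space $X$ that contains a copy of $K_n$. In particular $b(K_n)=2n$ and $b(K_5)=2$.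
\item[(2)] For every separable metrizable $X$ we have $\frac12\dim X\le b(X)\le 2\dim X$. Hence $b(X)=0$ if and only if $\dim X=0$, and $b(X)=\infty$ if and only if $\dim X=\infty$.
\item[(3)] For compact metrizable $X$ we have $\dim X\le b(X)\le2\dim X$, and for each $n\ge1$ both ends are attained in dimension $n$, the lower by $I^n$ and the upper by $K_n$.
\end{itemize}
\end{corollary}

The facts (K1)--(K3) are used only in part (3). We do not settle whether $\dim X\le b(X)$ holds for all noncompact separable metrizable $X$.

All three proofs start by replacing a chain of sets with a finite system of equations in finitely many points (Section~\ref{sec:conf}); counting equations and unknowns already singles out the number $2n$. Sections~\ref{sec:pairs} and~\ref{sec:skeleta} show that for $K_n$ the system for chains of length $2n$ has a solution whatever the metric. Section~\ref{sec:upper} shows that the system for length $2n+1$ has none for a generic metric of Euclidean type. Section~\ref{sec:half} proves Theorem~\ref{thm:C} and the corollary.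

\section{Configurations and a count of equations}\label{sec:conf}

A chain is determined by its defining pairs of points, and it exists as soon as the last set contains a point. We record exactly these data.

\begin{definition}
Let $k\ge1$. In a tuple $(p_1^+,p_1^-,\dots,p_k^+,p_k^-,z)\in X^{2k+1}$ the entries $p_i^\pm$ have \emph{level} $i$ and $z$ has level $k+1$. The tuple is a \emph{$k$-configuration} in $(X,d)$ if $p_i^+\ne p_i^-$ for all $i$ and
\begin{equation}\label{eq:conf}
d(w,p_i^+)=d(w,p_i^-)\qquad\text{for } 1\le i\le k \text{ and every entry } w \text{ of level}>i .
\end{equation}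
\end{definition}

There are $2(k-i)+1$ entries of level greater than $i$, so \eqref{eq:conf} consists of $\sum_{i=1}^k(2(k-i)+1)=k^2$ equations.

\begin{lemma}\label{lem:conf}
Let $(X,d)$ be a metric space and $k\ge1$.
\begin{itemize}
\item[(a)] The $2k+1$ points of a $k$-configuration are pairwise distinct.
\item[(b)] $b(X,d)\ge k$ if and only if $(X,d)$ has a $k$-configuration.
\item[(c)] If $A\subseteq X$, then $b(A,d|_A)\le b(X,d)$. Hence $b(A)\le b(X)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Entries of the same level are distinct by definition. If an entry $w$ of level greater than $i$ were equal to $p_i^+$ or $p_i^-$, then \eqref{eq:conf} would give $d(p_i^+,p_i^-)=0$.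

(b) If $b(X,d)\ge k$, truncate a chain to length $k$, let $p_i^\pm\in X_{i-1}$ be distinct points defining $X_i$, and pick $z\in X_k$. An entry of level greater than $i$ lies in $X_i$, so \eqref{eq:conf} holds. Conversely, given a configuration, let $X_0=X$ and let $X_i$ be the set of points equidistant from $p_l^+$ and $p_l^-$ for every $l\le i$. By \eqref{eq:conf}, $p_i^\pm\in X_{i-1}$ and $z\in X_k$. So $X_i$ is the bisector of $p_i^+,p_i^-$ in $X_{i-1}$, and it is nonempty.

(c) A configuration in $A$ is a configuration in $X$, and a compatible metric on $X$ restricts to a compatible metric on $A$.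
\end{proof}

Part (c) is not visible from the definition by chains, since a bisector in $A$ is in general not a bisector in $X$. With Example~\ref{ex:first}(a) it shows that $b(A)\le m$ for every subspace $A$ of $\mathbb R^m$. As $n$-dimensional separable metrizable spaces embed in $\mathbb R^{2n+1}$ by the Menger--N\"obeling theorem, this gives the bound $2n+1$ of (K2).

Now count, heuristically. In an $n$-dimensional space a tuple has $n(2k+1)$ degrees of freedom and must satisfy $k^2$ equations. For a generic metric we expect no solution when $k^2>n(2k+1)$, that is, when $k(k-2n)>n$. The left side is at most $0$ for $1\le k\le 2n$ and at least $2n+1$ for $k\ge 2n+1$. So the count excludes configurations exactly from $k=2n+1$ on, and it predicts $b\le 2n$ but nothing better. At $k=2n$, if we fix $z$, the $2k$ remaining points have $2kn=4n^2$ degrees of freedom and satisfy $k^2=4n^2$ equations. We expect finitely many solutions, and if their number modulo $2$ does not depend on the metric and is odd, no metric can remove them all.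

The count also shows where the picture in the introduction goes wrong. In a graph, $X_1$ is typically a finite set, and one can certainly choose a metric for which a \emph{given} finite set contains no point equidistant from two others. But $X_1$ moves in a two-parameter family with $p_1^\pm$, one metric must serve the whole family, and equidistance is a single equation.

\section{Lower bounds from the space of pairs}\label{sec:pairs}

To count solutions modulo $2$ independently of the metric we use the symmetry of \eqref{eq:conf}: interchanging $p_i^+$ and $p_i^-$ preserves the system and reverses the sign of $d(w,p_i^+)-d(w,p_i^-)$. Functions with such sign rules are sections of line bundles that do not depend on $d$, and their common zeros are detected by Stiefel--Whitney classes.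

\subsection{The class $\alpha$}

Let $X$ be metrizable with at least two points. Put
\[
F=\{(x,y)\in X^2:x\ne y\},\qquad T(x,y)=(y,x),\qquad Y=F/T .
\]
The involution $T$ is free, so $F\to Y$ is a double cover. The space $Y$ is metrizable, because $T$ is an isometry for the maximum metric on $X^2$. Let $\lambda$ be the real line bundle over $Y$ with total space $(F\times\mathbb R)/((q,t)\sim(Tq,-t))$. A section of $\lambda$ is the same as a continuous function $\varphi:F\to\mathbb R$ with $\varphi\circ T=-\varphi$. Let
\[
\alpha=w_1(\lambda)\in H^1(Y;\mathbb Z_2).
\]

All homology and cohomology is singular with coefficients in the field $\mathbb Z_2$, so cup products commute, $H^r(Y)=\operatorname{Hom}(H_r(Y),\mathbb Z_2)$, and we write $\langle\cdot,\cdot\rangle$ for the pairing, which is $0$ on classes of different degrees. A real vector bundle $\xi$ of rank $r$ over a metrizable space $E$ has Stiefel--Whitney classes $w_i(\xi)\in H^i(E)$, $0\le i\le r$. We use these standard facts.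
\begin{itemize}
\item[(W1)] $w_i(g^*\xi)=g^*w_i(\xi)$ for continuous $g$.
\item[(W2)] If $\xi,\eta$ have ranks $r,s$, then $w_{r+s}(\xi\oplus\eta)=w_r(\xi)\,w_s(\eta)$.
\item[(W3)] For line bundles, $w_1(\mu\otimes\nu)=w_1(\mu)+w_1(\nu)$, and $w_1$ of a line bundle over $S^1$ is nonzero exactly when the bundle is nontrivial.
\item[(W4)] If $\xi$ has rank $r$ and a nowhere zero section, then $w_r(\xi)=0$. (The section spans a trivial line bundle that splits off; apply (W2).)
\item[(W5)] If $\mathrm{pr}_i:Y^m\to Y$ are the projections, $x_i\in H^*(Y)$ and $c_i\in H_*(Y)$, then $\langle\prod_i\mathrm{pr}_i^*x_i,\;c_1\times\dots\times c_m\rangle=\prod_i\langle x_i,c_i\rangle$.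
\end{itemize}

\begin{proposition}\label{prop:index}
If $m\ge1$ and $\alpha^m\ne0$ in $H^m(Y;\mathbb Z_2)$, then $b(X,d)\ge m$ for every compatible metric $d$ on $X$.
\end{proposition}

\subsection{One and two bisectors}\label{sub:small}

Fix a compatible metric $d$ and a point $z\in X$. For $(p_1^\pm,\dots,p_m^\pm)\in F^m$ write
\[
\Delta_i(w)=d(w,p_i^+)-d(w,p_i^-),
\]
and let $T_i$ be the involution of $F^m$ that interchanges $p_i^+$ and $p_i^-$.

For $m=1$ the proposition is the intermediate value theorem. The group $H_1(Y)$ is generated by loops, so by (W1) and (W3) the condition $\alpha\ne0$ says that some loop in $Y$ does not lift to a loop in $F$: two points of $X$ can exchange places along a path without meeting. The function $\Delta_1(z)$ takes opposite values at the ends of such a path, so it vanishes somewhere, and we have a $1$-configuration with last point $z$.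

For $m=2$ the four equations are $\Delta_1(z)=\Delta_2(z)=\Delta_1(p_2^+)=\Delta_1(p_2^-)=0$. The last two functions are not sections of line bundles, because $T_2$ permutes them. Their sum $u$ and difference $v$ have the same common zeros, and each generator multiplies them by a sign:
\[
\begin{array}{c|cccc}
 & \Delta_1(z) & \Delta_2(z) & u & v\\ \hline
T_1 & - & + & - & -\\
T_2 & + & - & + & -
\end{array}
\]
Let $\lambda_i$ be the pullback of $\lambda$ from the $i$-th factor of $Y^2$ and $\alpha_i=w_1(\lambda_i)$. The four functions form a section of $\lambda_1\oplus\lambda_2\oplus\lambda_1\oplus(\lambda_1\otimes\lambda_2)$, whose top class is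
\[
\alpha_1\cdot\alpha_2\cdot\alpha_1\cdot(\alpha_1+\alpha_2)=\alpha_1^3\alpha_2+\alpha_1^2\alpha_2^2 .
\]
If $c\in H_2(Y)$ has $\langle\alpha^2,c\rangle=1$, then on $c\times c$ the first monomial gives $\langle\alpha^3,c\rangle\langle\alpha,c\rangle=0$ and the second gives $1$. So the top class is nonzero, the section vanishes somewhere, and there is a $2$-configuration. The useful term $\alpha_1^2\alpha_2^2$ takes the summand $\alpha_2$ from the factor $\alpha_1+\alpha_2$: the system asks three things of the first pair and only one of the second, and the twisting of $v$ by $T_2$ is what balances the exponents. In general the balance comes from a Vandermonde determinant.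

\subsection{Proof of Proposition~\ref{prop:index}}

The group $G=(\mathbb Z_2)^m$ generated by $T_1,\dots,T_m$ acts freely on $F^m$ with quotient $Y^m$. For a character $\chi:G\to\{\pm1\}$ let $L_\chi$ be the line bundle $(F^m\times\mathbb R)/((q,t)\sim(gq,\chi(g)t))$ over $Y^m$. Its sections are the continuous functions $\varphi$ on $F^m$ with $\varphi(gq)=\chi(g)\varphi(q)$, and $L_{\chi\chi'}\cong L_\chi\otimes L_{\chi'}$. If $\chi_i$ is the character that is $-1$ on $T_i$ and $+1$ on the other generators, then $L_{\chi_i}=\lambda_i:=\mathrm{pr}_i^*\lambda$. Put $\alpha_i=w_1(\lambda_i)=\mathrm{pr}_i^*\alpha$.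

Define $\Phi:F^m\to\mathbb R^{m^2}$ by the $m+2\binom m2=m^2$ components
\[
\Delta_i(z)\ \ (1\le i\le m),\qquad
u_{ij}=\Delta_i(p_j^+)+\Delta_i(p_j^-),\quad v_{ij}=\Delta_i(p_j^+)-\Delta_i(p_j^-)\ \ (i<j).
\]
The map $\Phi$ is continuous because $d$ is, and its zeros are exactly the $m$-configurations with last point $z$. The generator $T_i$ replaces $\Delta_i$ by $-\Delta_i$, so it changes the sign of $\Delta_i(z)$, $u_{ij}$ and $v_{ij}$. The generator $T_j$ interchanges the two terms of $u_{ij}$ and $v_{ij}$, so it fixes $u_{ij}$ and changes the sign of $v_{ij}$. A generator $T_l$ whose index does not occur in a component fixes that component. Thus $\Delta_i(z)$ and $u_{ij}$ transform by $\chi_i$, and $v_{ij}$ by $\chi_i\chi_j$, and $\Phi$ is a section of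
\[
\xi=\bigoplus_i\lambda_i\ \oplus\ \bigoplus_{i<j}\bigl(\lambda_i\oplus(\lambda_i\otimes\lambda_j)\bigr).
\]
By (W4) and Lemma~\ref{lem:conf}(b) it suffices to show that $w_{m^2}(\xi)\ne0$.

By (W2) and (W3), $w_{m^2}(\xi)=R(\alpha_1,\dots,\alpha_m)$, where $R\in\mathbb Z_2[t_1,\dots,t_m]$ is
\[
R=\prod_it_i\prod_{i<j}t_i(t_i+t_j)=\prod_it_i^{\,m-i+1}\cdot\prod_{i<j}(t_i+t_j).
\]
Over $\mathbb Z_2$ signs disappear and the last product is the Vandermonde determinant $\det(t_i^{\,j-1})=\sum_{\pi\in S_m}\prod_it_i^{\pi(i)-1}$. Different permutations give different monomials, so $\prod_it_i^{\,i-1}$ has coefficient $1$. Since $(m-i+1)+(i-1)=m$, the monomial $\prod_it_i^{\,m}$ has coefficient $1$ in $R$.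

As $\alpha^m\ne0$, there is $c\in H_m(Y)$ with $\langle\alpha^m,c\rangle=1$. By (W5), the monomial $\prod_i\alpha_i^{e_i}$ takes the value $\prod_i\langle\alpha^{e_i},c\rangle$ on $c\times\dots\times c$, which is $1$ if all $e_i=m$ and $0$ otherwise. Hence $\langle w_{m^2}(\xi),c\times\dots\times c\rangle=1$. \qed

\begin{remark}
The metric enters only through the continuity of $\Phi$, and $z$ was arbitrary: if $\alpha^m\ne0$, every point of $X$ lies in the last set of some chain of length $m$. This is more than $b(X,d)\ge m$, and the proposition has no converse. For $X=[0,1]$ the involution interchanges the sets $\{x<y\}$ and $\{x>y\}$, so $\lambda$ is trivial and $\alpha=0$, while $b([0,1])\ge1$ by Example~\ref{ex:first}(b); for the usual metric the point $0$ lies on no bisector.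
\end{remark}

\section{The skeleta $K_n$}\label{sec:skeleta}

By Proposition~\ref{prop:index} with $m=2n$, Theorem~\ref{thm:A} follows from the next lemma, a form of the van Kampen--Flores theorem.

\begin{lemma}\label{lem:vkf}
For $X=K_n$, $n\ge1$, we have $\alpha^{2n}\ne0$.
\end{lemma}

By (W2), $\alpha^{2n}=w_{2n}(2n\lambda)$, where $2n\lambda$ is the sum of $2n$ copies of $\lambda$. Every continuous map $f:K_n\to\mathbb R^{2n}$ gives a section of this bundle, namely $s(x,y)=f(x)-f(y)$, which satisfies $s\circ T=-s$; its zeros are the double points of $f$. So we want a $2n$-cycle in $Y$ and a map $f$ with an odd number of double points on it. The space $F$ is not compact, and we look for the cycle in the finite subcomplex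
\[
D=\bigcup\{\sigma\times\tau:\ \sigma,\tau \text{ disjoint simplices of } K_n\}\subset F .
\]
It is $T$-invariant, and its cells $\sigma\times\tau$ are convex polytopes whose faces are again cells. The closed cells $\sigma\times\tau$ and $T(\sigma\times\tau)=\tau\times\sigma$ are disjoint, since the first coordinate of a common point would lie in $\sigma\cap\tau$. Hence each closed cell of $D$ maps injectively to $D/T$, and $D/T\subset Y$ is a finite regular CW complex (closed cells are embedded disks) of dimension $2n$. We write $[\sigma\times\tau]$ for its cells.

To pass from zeros to the class $w_{2n}$ we need one more fact.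
\begin{itemize}
\item[(W6)] Let $\xi$ be a bundle of rank $r\ge2$ over a finite regular CW complex of dimension $r$, and $s$ a section without zeros on the $(r-1)$-skeleton. Trivialize $\xi$ over a closed $r$-cell $e$ and let $o(e)\in\mathbb Z_2$ be the mod $2$ degree of $s|_{\partial e}:\partial e\to\mathbb R^r\setminus\{0\}$. Then the cellular cochain $o$ represents $w_r(\xi)$.
\end{itemize}
Indeed, the cochain of degrees represents the obstruction class to a nowhere zero section, and this class reduces mod $2$ to $w_r(\xi)$ by \cite[Theorem 12.1]{MS}.

\begin{example}[the graph $K_5$]\label{ex:K5}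
The $2$-cells of $D/T$ are squares, one for each of the $15$ unordered pairs of disjoint edges. A $1$-cell is $[v\times e]$ with $v$ a vertex not on the edge $e$. It is a side of the square $[vw\times e]$ for each vertex $w$ different from $v$ and not on $e$, and there are $5-3=2$ such $w$. So the sum $c$ of all squares is a mod $2$ cycle. Draw $K_5$ with straight edges and with vertices on the parabola $y=x^2$ (Figure~\ref{fig:K5}). By strict convexity no vertex lies on an edge that does not contain it, so $s$ has no zero on the $1$-skeleton. Two disjoint edges cross exactly when their endpoints alternate along the parabola, and this happens for one pair among any four vertices. On each of these $\binom54=5$ squares, $s$ is an affine isomorphism onto a parallelogram with $0$ inside, so $o=1$; on the other ten, $s$ has no zero and $o=0$. Hence $\langle\alpha^2,c\rangle=5\bmod 2=1$. Together with the case $m=2$ in Section~\ref{sub:small} this proves $b(K_5,d)\ge2$ for every compatible $d$, which disproves the conjecture.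
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.7,yscale=1.0]
\draw[gray,dashed,domain=-2.15:2.15,smooth] plot (\x,{(\x)*(\x)});
\draw (-2,4)--(-1,1)--(0,0)--(1,1)--(2,4)--cycle;
\draw (-2,4)--(0,0)--(2,4)--(-1,1)--(1,1)--cycle;
\foreach \p in {(-2,4),(-1,1),(0,0),(1,1),(2,4)} \node[circle,fill,inner sep=1.7pt] at \p {};
\foreach \p in {(-0.5,1),(-0.6667,1.3333),(0,2),(0.6667,1.3333),(0.5,1)} \node[circle,draw,fill=white,inner sep=1.5pt] at \p {};
\end{tikzpicture}
\caption{The graph $K_5$ drawn with straight edges and with its vertices (black) on the parabola $y=x^2$ at $x=-2,-1,0,1,2$. Each set of four vertices contributes one crossing of two disjoint edges (white); the number of crossings is five, which is odd.}\label{fig:K5}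
\end{figure}

\begin{proof}[Proof of Lemma~\ref{lem:vkf}]
By (W1) it suffices to find a cycle $c$ in $D/T$ with $\langle w_{2n}(2n\lambda|_{D/T}),c\rangle=1$.

\emph{The cycle.} A $(2n-1)$-cell of $D/T$ has exactly one representative $\sigma\times\tau$ with $\dim\sigma=n-1$ and $\dim\tau=n$. It uses $2n+1$ of the $2n+3$ vertices; let $v,w$ be the other two. A $2n$-cell of $D$ containing $\sigma\times\tau$ is a product of two $n$-simplices, so its second factor is $\tau$ and its first is $\sigma v$ or $\sigma w$, the simplex spanned by $\sigma$ and $v$ or $w$. The cells $\sigma v\times\tau$ and $\sigma w\times\tau$ are not interchanged by $T$, because $\tau\ne\sigma w$. So every $(2n-1)$-cell of $D/T$ is a face of exactly two $2n$-cells. In a regular complex the mod $2$ boundary of a cell is the sum of its faces of codimension one, hence the sum $c$ of all $2n$-cells is a mod $2$ cycle.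

\emph{The map.} The parabola is replaced by the moment curve $\gamma(t)=(t,t^2,\dots,t^{2n})$ in $\mathbb R^{2n}$, on which all affine dependences can be written down. An affine dependence of points $\gamma(t_i)$ is a family of reals $\omega_i$ with $\sum_i\omega_i=0$ and $\sum_i\omega_i\gamma(t_i)=0$, that is, $\sum_i\omega_it_i^{\,e}=0$ for $0\le e\le 2n$. By the Vandermonde determinant, any $2n+1$ distinct points of the curve have only the trivial dependence, and the dependences of $2n+2$ points $t_0<\dots<t_{2n+1}$ form a line. This line is spanned by
\[
\omega_i=\prod_{j\ne i}(t_i-t_j)^{-1}.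
\]
Indeed, by Lagrange interpolation $\sum_i\omega_i\,p(t_i)$ is the coefficient of $t^{2n+1}$ in any polynomial $p$ of degree at most $2n+1$, and so it vanishes for $p=t^e$, $e\le2n$. The sign of $\omega_i$ is $(-1)^{2n+1-i}$: all $\omega_i$ are nonzero, and the positive and the negative ones belong to the two \emph{alternating classes}, $i$ odd and $i$ even, each of size $n+1$.

Send the vertices of $K_n$ to distinct points of $\gamma$, extend affinely over simplices to $f:K_n\to\mathbb R^{2n}$, and let $s(x,y)=f(x)-f(y)$. On a cell $\sigma\times\tau$, with barycentric coordinates $x=\sum_{v\in\sigma}x_vv$ and $y=\sum_{v\in\tau}y_vv$, the map $s=\sum x_vf(v)-\sum y_vf(v)$ is affine.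

\emph{The zeros.} A zero of $s$ in $\sigma\times\tau$ is an affine dependence with coefficients $x_v\ge0$ on $\sigma$ and $-y_v\le0$ on $\tau$, nontrivial because $\sum x_v=1$. A cell of dimension at most $2n-1$ uses at most $2n+1$ vertices, so $s$ has no zero on the $(2n-1)$-skeleton. A $2n$-cell uses $2n+2$ vertices, and a zero must be a nonzero multiple of $\omega$. This forces $\sigma$ and $\tau$ to be the two alternating classes and all coordinates $x_v,y_v$ to be positive. Conversely, let $\sigma,\tau$ be the alternating classes, with the sign of $\omega$ chosen positive on $\sigma$, and put $C=\sum_\sigma\omega_v=-\sum_\tau\omega_v>0$. Then $x_v=\omega_v/C$, $y_v=-\omega_v/C$ is an interior zero. Moreover $s$ is injective on this cell: if $s(x,y)=s(x',y')$, then the numbers $x_v-x_v'$ on $\sigma$ and $y'_v-y_v$ on $\tau$ form a dependence $\mu\omega$ whose sum over $\sigma$ is $0$, so $\mu C=0$ and $\mu=0$.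

\emph{The count.} The lift $\sigma\times\tau$ trivializes $2n\lambda$ over $[\sigma\times\tau]$, and in this trivialization the section is $s|_{\sigma\times\tau}$. If $s$ has no zero on the cell, then $s|_{\partial}$ extends over the cell as a map to $\mathbb R^{2n}\setminus\{0\}$ and $o=0$. Otherwise $s$ is an injective affine map of a $2n$-dimensional polytope, so it maps the cell homeomorphically onto a convex body with $0$ in the interior; radial projection maps the boundary of this body homeomorphically onto the sphere, and $o=1$. Each $(2n+2)$-element set of vertices has one unordered pair of alternating classes, both $n$-simplices of $K_n$, and so gives exactly one cell of $D/T$ with $o=1$. By (W6), $\langle\alpha^{2n},c\rangle=\binom{2n+3}{2n+2}\bmod2=(2n+3)\bmod 2=1$.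
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\begin{remark}\label{rem:noembed}
The number $2n+3$ of vertices is used twice, to make $c$ a cycle and to make the count odd. With $2n+2$ vertices each $(2n-1)$-cell would have a single coface and $c$ would not be a cycle. Note also that an embedding $g:K_n\to\mathbb R^{2n}$ would give the nowhere zero section $g(x)-g(y)$ of $2n\lambda$ over $Y$, contradicting Lemma~\ref{lem:vkf} and (W4). So the bound $b(K_n)\le2n$ cannot come from an embedding in $\mathbb R^{2n}$.
\end{remark}

\section{The upper bound $b(X)\le 2\dim X$}\label{sec:upper}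

By Remark~\ref{rem:noembed}, lowering the dimension of the target space is not an option. We raise it instead. For a map $f$ to $\mathbb R^N$ write $d_f(x,y)=|f(x)-f(y)|$; this is a metric when $f$ is injective, and \eqref{eq:conf} makes sense for $d_f$ in any case. When $N$ is large, the mutual distances of $2k+1$ points of $\mathbb R^N$ in general position can be varied independently, and the heuristic count of Section~\ref{sec:conf} becomes a proof. Fix $n\ge0$ and put
\[
k=2n+1,\qquad N=n(2k+1)+2k .
\]
Then $k^2-n(2k+1)=(4n^2+4n+1)-(4n^2+3n)=n+1\ge1$, and $N>2n$.

The case $n=0$, where $k=1$ and $N=2$, shows the plan. For a finite set $L$, a map $g:L\to\mathbb R^2$ is a point of $(\mathbb R^2)^L$. Outside finitely many zero sets of nonzero polynomials, $g$ is injective and $|g(z)-g(p)|^2\ne|g(z)-g(q)|^2$ for all distinct $z,p,q$, so $(L,d_g)$ has no $1$-configuration. A compact $0$-dimensional space is approximated by finite sets, and Baire's theorem passes to the limit. For $n\ge1$ finite sets become polyhedra, the tuples to be avoided form a continuous family, and we need a notion of dimension that behaves well under projection.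

A subset of $\mathbb R^D$ is \emph{semialgebraic} if it is a finite union of sets defined by finitely many polynomial equations and strict inequalities. We use these standard properties of the dimension of such sets; see \cite[\S2.8]{BCR}.
\begin{itemize}
\item[(S1)] $\dim(A\cup A')=\max(\dim A,\dim A')$, $\dim(A\times A')=\dim A+\dim A'$, and $\dim A\le\dim A'$ if $A\subseteq A'$.
\item[(S2)] The image of $A$ under a polynomial map is semialgebraic of dimension at most $\dim A$.
\item[(S3)] If $E\subseteq A\times A'$ and all fibers of $E\to A$ have dimension at most $e$, then $\dim E\le\dim A+e$.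
\item[(S4)] If $A$ is a smooth submanifold, $\dim A$ is its dimension as a manifold. In particular a semialgebraic subset of $\mathbb R^D$ of dimension less than $D$ has empty interior.
\end{itemize}

\subsection{The equations are independent}

Let $W\subseteq(\mathbb R^N)^{2k+1}$ be the set of tuples that satisfy \eqref{eq:conf} for the Euclidean distance; the entries need not be distinct. Squaring the distances shows that $W$ is algebraic.

\begin{lemma}\label{lem:W}
The set $W$ has codimension at least $n(2k+1)+1$.
\end{lemma}

\begin{proof}
Number the entries $v_0,\dots,v_{2k}$. We treat affinely dependent and independent tuples separately; $N$ was chosen so that the first kind can be discarded without looking at the equations.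

\emph{Dependent tuples.} A tuple is affinely dependent if and only if one of the $2k$ vectors $v_i-v_0$ is a linear combination of the other $2k-1$. For each choice of that vector, such tuples are the image of $\mathbb R^N\times\mathbb R^{N(2k-1)}\times\mathbb R^{2k-1}$ (the point $v_0$, the other vectors, the coefficients) under a polynomial map. By (S1) and (S2) the dependent tuples have codimension at least $N(2k+1)-2kN-(2k-1)=N-2k+1=n(2k+1)+1$.

\emph{Independent tuples.} They form an open semialgebraic set $\Omega$. Let $\delta(v)=(|v_i-v_j|^2)_{i<j}$. Its differential at $v$ is $h\mapsto(2\langle v_j-v_i,h_j-h_i\rangle)_{i<j}$, and it is surjective for $v\in\Omega$. Indeed, given targets $c_{ij}$, put $h_0=0$ and for $j=1,\dots,2k$ in turn choose $h_j$ with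
\[
\langle v_j-v_i,h_j\rangle=\tfrac12c_{ij}+\langle v_j-v_i,h_i\rangle\qquad(0\le i<j);
\]
this is possible because for fixed $j$ the vectors $v_j-v_i$, $i<j$, are linearly independent.

The equation of \eqref{eq:conf} indexed by $(i,w)$ says that the coordinates of $\delta$ at the pairs of positions $\{w,p_i^+\}$ and $\{w,p_i^-\}$ are equal. Each of these pairs determines $(i,w)$: $i$ is the smaller of the two levels and $w$ is the position of larger level. So different equations involve disjoint sets of coordinates, and the linear map $\ell$ to $\mathbb R^{k^2}$ formed by the $k^2$ differences is surjective. Hence $\ell\circ\delta$ is a submersion on $\Omega$, and $W\cap\Omega=\Omega\cap(\ell\circ\delta)^{-1}(0)$ is empty or a submanifold of codimension $k^2\ge n(2k+1)+1$. Now apply (S4) and (S1).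
\end{proof}

\subsection{Polyhedra}

We need a finite-dimensional family of maps, so that dimensions can be counted, that is rich enough to move any $2k+1$ points independently. Polynomial maps of degree $2k$ have both properties.

\begin{lemma}\label{lem:poly}
Let $L\subset\mathbb R^M$ be a finite union of simplices of dimension at most $n$, and let $\mathcal P$ be the vector space of polynomial maps $\mathbb R^M\to\mathbb R^N$ of degree at most $2k$. The set of $g\in\mathcal P$ such that $g|_L$ is injective and $(L,d_g)$ has no $k$-configuration is dense in $\mathcal P$.
\end{lemma}

\begin{proof}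
Let $D_0=\dim\mathcal P$. For distinct points $q_1,\dots,q_r\in\mathbb R^M$ with $r\le2k+1$, the linear map $\mathrm{ev}_q:\mathcal P\to(\mathbb R^N)^r$, $g\mapsto(g(q_1),\dots,g(q_r))$, is surjective: for fixed $a$ choose affine functions $\ell_b$, $b\ne a$, with $\ell_b(q_b)=0$ and $\ell_b(q_a)=1$; their product has degree at most $2k$, equals $1$ at $q_a$ and vanishes at the other points, and it can be multiplied by any vector of $\mathbb R^N$. Consequently $\mathrm{ev}_q^{-1}(A)$ is linearly isomorphic to $A\times\ker\mathrm{ev}_q$ and has the same codimension as $A$, for every semialgebraic $A$.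

Let $Q\subseteq L^{2k+1}$ be the semialgebraic set of tuples of pairwise distinct points; $\dim Q\le n(2k+1)$ by (S1). The set $E=\{(q,g)\in Q\times\mathcal P:\mathrm{ev}_q(g)\in W\}$ is semialgebraic, because $\mathrm{ev}_q(g)$ is polynomial in $q$ and the coefficients of $g$. By Lemma~\ref{lem:W} its fibers over $Q$ have dimension at most $D_0-n(2k+1)-1$. By (S3), $\dim E\le D_0-1$, and by (S2) the projection $E_1$ of $E$ to $\mathcal P$ has dimension at most $D_0-1$.

Next let $E'=\{(x,y,g)\in L^2\times\mathcal P:x\ne y,\ g(x)=g(y)\}$. Its fiber over $(x,y)$ is the preimage under evaluation of the diagonal of $(\mathbb R^N)^2$, which has codimension $N$. So $\dim E'\le 2n+D_0-N<D_0$, and the projection $E_2$ of $E'$ to $\mathcal P$, the set of $g$ that are not injective on $L$, has dimension less than $D_0$.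

By (S1) and (S4), $E_1\cup E_2$ has empty interior, so its complement is dense. Let $g$ lie in the complement. Then $d_g$ is a metric on $L$. A $k$-configuration $q$ in $(L,d_g)$ would lie in $Q$ by Lemma~\ref{lem:conf}(a) and satisfy $\mathrm{ev}_q(g)\in W$, so that $g\in E_1$, a contradiction.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:B}}

By Hurewicz's compactification theorem \cite[Theorem 1.7.2]{Engelking}, a separable metrizable space has a metrizable compactification of the same dimension. By Lemma~\ref{lem:conf}(c) we may therefore assume that $X$ is compact with $\dim X\le n$. This is the only use of separability.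

Fix a compatible metric $\rho$ on $X$, and give $C(X,\mathbb R^N)$ the supremum metric, which is complete. The condition $p_i^+\ne p_i^-$ can be lost in a limit, so having no $k$-configuration is not evidently an open condition on $f$. We quantify it. For $j\ge1$ call a tuple $(p_i^\pm,z)\in X^{2k+1}$ \emph{$j$-bad for $f$} if $\rho(p_i^+,p_i^-)\ge1/j$ for all $i$ and \eqref{eq:conf} holds for $d_f$. Let $O_j$ be the set of $f$ with no $j$-bad tuple.

\emph{$O_j$ is open.} Let $f_l\to f$ uniformly with $f_l\notin O_j$, and choose a $j$-bad tuple for each $f_l$. By compactness of $X^{2k+1}$ a subsequence of these tuples converges, and the inequalities and equations pass to the limit. So $f\notin O_j$.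

\emph{$O_j$ is dense.} Let $f\in C(X,\mathbb R^N)$ and $\varepsilon>0$. We factor an approximation of $f$ through a polyhedron by a map that does not identify points at distance $1/j$ or more. By compactness $X$ has a finite open cover by sets $U$ with $\operatorname{diam}_\rho U<1/j$ and $\operatorname{diam}f(U)<\varepsilon/2$. Since $\dim X\le n$, it has a refinement $U_1,\dots,U_M$ by nonempty open sets such that each point lies in at most $n+1$ of them. Let $e_1,\dots,e_M$ be the standard basis of $\mathbb R^M$ and let $L$, the nerve of the cover, be the union of the simplices spanned by $\{e_i:i\in J\}$ over all $J$ with $\bigcap_{i\in J}U_i\ne\emptyset$; these have dimension at most $n$. Take a partition of unity $\varphi_1,\dots,\varphi_M$ with $\varphi_i=0$ outside $U_i$ and put $\kappa(x)=\sum_i\varphi_i(x)e_i\in L$. If $\kappa(x)=\kappa(x')$, then $\varphi_i(x)=\varphi_i(x')>0$ for some $i$, so $x,x'\in U_i$ and $\rho(x,x')<1/j$.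

Choose $x_i\in U_i$ and let $g_0:\mathbb R^M\to\mathbb R^N$ be the linear map with $g_0(e_i)=f(x_i)$; it belongs to $\mathcal P$. For $x\in X$,
\[
|g_0\kappa(x)-f(x)|\le\sum_i\varphi_i(x)\,|f(x_i)-f(x)|<\varepsilon/2 ,
\]
because $\varphi_i(x)>0$ implies $x\in U_i$. The supremum over the compact set $L$ is a continuous seminorm on $\mathcal P$, so Lemma~\ref{lem:poly} gives $g\in\mathcal P$, injective on $L$ and without $k$-configuration in $(L,d_g)$, such that $|g-g_0|<\varepsilon/2$ on $L$. Put $h=g\kappa$; then $|h-f|<\varepsilon$ on $X$. If a tuple were $j$-bad for $h$, then $\kappa(p_i^+)\ne\kappa(p_i^-)$ for all $i$, and $d_h(x,y)=d_g(\kappa(x),\kappa(y))$ shows that its image under $\kappa$ is a $k$-configuration in $(L,d_g)$. Hence $h\in O_j$.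

\emph{Conclusion.} By Baire's theorem there is $f\in\bigcap_jO_j$. This $f$ is injective: if $f(x)=f(y)$ with $\rho(x,y)\ge1/j$, then the tuple with $p_i^+=z=x$ and $p_i^-=y$ for all $i$ is $j$-bad, all $d_f$-distances being $0$. As $X$ is compact, $f$ is an embedding and $d_f$ is a compatible metric. A $k$-configuration in $(X,d_f)$ would be $j$-bad for large $j$, so there is none, and Lemma~\ref{lem:conf}(b) gives $b(X)\le b(X,d_f)\le k-1=2n$. \qed

\section{The bound $\dim X\le 2\,b(X)$ and the range of $b$}\label{sec:half}

Recall the small inductive dimension: $\operatorname{ind}\emptyset=-1$, and $\operatorname{ind}X\le n$ if every point has arbitrarily small open neighborhoods $U$ with $\operatorname{ind}\partial U\le n-1$. Thus $\operatorname{ind}X\le0$ means that every point has arbitrarily small clopen neighborhoods. We use two textbook facts: $\operatorname{ind}A\le\operatorname{ind}X$ for subspaces $A$ of a metrizable space $X$, and $\operatorname{ind}X=\dim X$ for separable metrizable $X$. The second is the only place where separability is needed in this section.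

The definition of $\operatorname{ind}$ needs small neighborhoods of every point, and these are bounded by spheres rather than bisectors. Write $B(y,r)$ for the open ball and $S(y,r)=\{u:d(u,y)=r\}$, so that $\partial B(y,r)\subseteq S(y,r)$. Spheres are linked to configurations from the other end: the center of a sphere is equidistant from any two of its points, so it can be appended to a configuration in the sphere as an entry of higher level. A $(k+1)$-configuration has two more points than a $k$-configuration, so two centers, and hence two spheres, are needed for one step. This is the source of the factor $2$.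

\begin{lemma}\label{lem:ind}
Let $k\ge0$ and let $(X,d)$ be a separable metric space, possibly empty, with no $(k+1)$-configuration. Then $\operatorname{ind}X\le2k$.
\end{lemma}

\begin{proof}
We use induction on $k$.

\emph{The case $k=0$.} No point is equidistant from two distinct points, so every sphere has at most one point. Using balls alone, this gives only $\operatorname{ind}X\le1$. To obtain a clopen set we repair the ball near its one possible boundary point $x$, by adding or removing a small ball around $x$; the sphere of that small ball again has at most one point, and its position decides which of the two operations works.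

Let $y\in X$, $\varepsilon>0$, $r=\varepsilon/2$. We find a clopen $U$ with $y\in U\subseteq B(y,\varepsilon)$. If $S(y,r)=\emptyset$, then $U=B(y,r)$ equals the closed ball. Otherwise $S(y,r)=\{x\}$; fix $0<\delta<r/2$. If $S(x,\delta)=\{q\}$, then $q\ne x$, so $d(q,y)\ne r$. Two cases remain.

Suppose that $S(x,\delta)=\emptyset$, or $S(x,\delta)=\{q\}$ with $d(q,y)<r$. Let $U=B(y,r)\cup B(x,\delta)$, an open set with $y\in U\subseteq B(y,r+\delta)\subseteq B(y,\varepsilon)$. A point of $\overline U\setminus U$ lies in $S(y,r)\cup S(x,\delta)$. This union consists of $x\in B(x,\delta)$ and possibly $q\in B(y,r)$, so it is contained in $U$, and $\overline U=U$.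

Suppose that $S(x,\delta)=\{q\}$ with $d(q,y)>r$. Let $U=\{u:d(u,y)<r,\ d(u,x)>\delta\}$, an open subset of $B(y,\varepsilon)$ that contains $y$ because $d(y,x)=r>\delta$. If $u\in\overline U\setminus U$, then $d(u,y)\le r$ and $d(u,x)\ge\delta$ with at least one equality. If $d(u,y)=r$, then $u=x$, contradicting $d(u,x)\ge\delta$. If $d(u,x)=\delta$, then $u=q$, contradicting $d(u,y)\le r$. So $\overline U=U$.

\emph{The case $k\ge1$.} Let $y\in X$, $r>0$, $S=S(y,r)$, and let $x\in S$, $\delta>0$, $R=S\cap S(x,\delta)$. We claim that $R$ has no $k$-configuration. Suppose $(p_1^\pm,\dots,p_k^\pm,z_0)$ is one, and extend it by $p_{k+1}^+=z_0$, $p_{k+1}^-=x$, $z=y$. Then $z_0\ne x$ because $d(z_0,x)=\delta>0$. For $i\le k$, the entries $p_j^\pm$ with $i<j\le k$ and $z_0$ are equidistant from $p_i^+$ and $p_i^-$ by assumption, $x$ is at distance $\delta$ from both, and $y$ is at distance $r$ from both. For $i=k+1$ we have $d(y,z_0)=r=d(y,x)$. This is a $(k+1)$-configuration in $X$, a contradiction.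

By induction $\operatorname{ind}R\le2k-2$. The boundary of $B(x,\delta)\cap S$ in $S$ is contained in $R$, and $x\in S$, $\delta>0$ are arbitrary, so $\operatorname{ind}S\le2k-1$; this also holds if $S=\emptyset$. Since $\partial B(y,r)\subseteq S$ and $y,r$ are arbitrary, $\operatorname{ind}X\le2k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $b(X)=\infty$ there is nothing to prove. If $b(X)=k<\infty$, choose a compatible $d$ with $b(X,d)=k$. By Lemma~\ref{lem:conf}(b) there is no $(k+1)$-configuration, so $\dim X=\operatorname{ind}X\le2k$ by Lemma~\ref{lem:ind}.
\end{proof}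

\begin{proof}[Proof of Corollary~\ref{cor:range}]
(1) Theorem~\ref{thm:B} gives $b(X)\le2n$ when $\dim X=n$. If $n\ge1$ and $X$ contains a copy of $K_n$, then $2n\le b(K_n)\le b(X)$ by Theorem~\ref{thm:A} and Lemma~\ref{lem:conf}(c). The maximum is attained by $K_n$ for $n\ge1$ and by a point for $n=0$.

(2) The inequalities are Theorems~\ref{thm:C} and~\ref{thm:B}, the right one being empty when $\dim X=\infty$. They show that each of $b(X)$ and $\dim X\ge0$ vanishes, or is finite, when the other does.

(3) The lower bound is in (K1) and the upper bound is in (2); $b(I^n)=n$ is (K3) and $b(K_n)=2n$ is in (1).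
\end{proof}

Part (1) applies, for example, to the $n$-dimensional Menger and N\"obeling universal spaces, which contain a copy of every $n$-dimensional compact metrizable space: for them $b=2n$.

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste and Roy, \emph{Real Algebraic Geometry}.

\bibitem{bisector}
\emph{Dimension Theory Via Bisector Chains},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 6CD87FC9AD8BAC383C984AC14BBE166D/\allowbreak S0008439500066674a.pdf/\allowbreak dimension-theory-via-bisector-chains.pdf}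

\bibitem{Engelking}
Engelking, \emph{Dimension Theory}.

\bibitem{MS}
Milnor and Stasheff, \emph{Characteristic Classes}.

\end{thebibliography}
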